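\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}
\numberwithin{equation}{section}

\title{Characters on the bidual of a function algebra\\ that are not point evaluations}

\begin{abstract}
Let $A$ be a function algebra on a compact space $X$ whose spectrum is $X$, and write $C(X)^{**}=C(Y)$. Is every character of $A^{**}$ the evaluation at a point of $Y$? We construct a compact polynomially convex set $K\subset\mathbb C^2$ for which the answer is negative for $A=P(K)$; the characters that are missed contain analytic bidiscs. The reason is quantitative: $P(K)$ is assembled from pieces in which a B\'ezout equation is solvable, but not with uniform bounds. For algebras with a single generator the uniform bounds are supplied by Carleson's theorem, and the answer is positive.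
\end{abstract}

\section{The question}

Let $X$ be a compact Hausdorff space. A \emph{function algebra} on $X$ is a closed subalgebra $A\subset C(X)$ that contains the constants and separates the points of $X$. We write $\sigma(\cdot)$ for the spectrum, the space of nonzero multiplicative linear functionals (characters), and assume $\sigma(A)=X$: every character of $A$ is the evaluation at a point of $X$.

The bidual $C(X)^{**}$ with the Arens product is a commutative unital C*-algebra, so $C(X)^{**}=C(Y)$ with $Y=\sigma(C(X)^{**})$. The bidual $A^{**}$ is the weak-star closure of $A$ in $C(X)^{**}$, a closed subalgebra of $C(Y)$. Each $y\in Y$ gives a character $F\mapsto F(y)$ of $A^{**}$, and $y_1,y_2$ give the same one exactly when $\delta_{y_1}-\delta_{y_2}$ lies in the annihilator $(A^{**})^\perp\subset M(Y)$. If $Y/_{(A^{**})^\perp}$ denotes the quotient of $Y$ by this relation, evaluation is an injection $Y/_{(A^{**})^\perp}\to\sigma(A^{**})$. The following question is posed in \cite{KR}.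

\begin{quote}
\emph{Is $\sigma(A^{**})=Y/_{(A^{**})^\perp}$? In other words, does the property ``all characters are point evaluations'' pass from $A$ on $X$ to $A^{**}$ on $Y$?}
\end{quote}

We show that the answer is no in general, already for an algebra with two generators, and yes for algebras with one generator.

The hypothesis $\sigma(A)=X$ is needed. For the disc algebra on the circle $\mathbb T$, integration against $d\theta/2\pi$ is a weak-star continuous functional that is multiplicative on $A$. Since the product is separately weak-star continuous, it is multiplicative on $A^{**}$ as well, hence a character of $A^{**}$; it sends the coordinate function $z$ to $0$, while $|z|=1$ on all of $Y$.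

With the hypothesis, a positive answer looks plausible. For $A=C(X)$ there is nothing to prove. For the disc algebra on the closed disc, $A^{**}$ is the direct sum of $H^\infty$ and a C*-algebra (Section~\ref{sec:one}), and the equality follows from Carleson's corona theorem. In general, by compactness (Lemma~\ref{lem:bezout}), the equality holds if and only if every finite family in $A^{**}$ that is bounded away from zero on $Y$ generates $A^{**}$ as an ideal. For families in $A$ and on $X$ this is true, because $\sigma(A)=X$.

What can go wrong is the size of the solutions. Suppose that $A$ is put together from algebras $B_1,B_2,\dots$ on pieces of $X$ that shrink to a point. A function in $A$ has to be continuous at that point, but an element of $A^{**}$ does not: for the algebra constructed below, $A^{**}$ is $\mathbb C$ plus the $\ell^\infty$-sum of the $B_n^{**}$ (Proposition~\ref{prop:sum}). To solve an equation in $A^{**}$ therefore means to solve it in all $B_n^{**}$ \emph{with a common bound}. So we look for $B_n$ with $\sigma(B_n)$ equal to the underlying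 space and for bounded pairs in $B_n$, uniformly bounded away from zero, whose B\'ezout equations have no uniformly bounded solutions. Such pairs exist already for unions of discs in $\mathbb C^2$.

For compact $K\subset\mathbb C^d$, $P(K)$ denotes the uniform closure of the polynomials in $C(K)$. Recall that $\sigma(P(K))$ is the polynomially convex hull of $K$, the set of all $x$ with $|p(x)|\le\max_K|p|$ for every polynomial $p$. Let $\mathbb D$ be the open unit disc and $A(\mathbb D)$ the disc algebra.

\begin{theorem}\label{thm:main}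
There is a compact polynomially convex set $K\subset\mathbb C^2$ such that for $A=P(K)$, $X=K=\sigma(A)$, there are $F_1,F_2\in A^{**}$ with $\|F_j\|\le1$ and $\max(|F_1|,|F_2|)\ge\frac12$ on $Y$, for which the equation $F_1G+F_2H=1$ has no solution $G,H\in A^{**}$. Hence some $\varphi\in\sigma(A^{**})$ has $\varphi(F_1)=\varphi(F_2)=0$, and $\varphi$ is not the evaluation at any point of $Y$. In particular $\sigma(A^{**})\ne Y/_{(A^{**})^\perp}$.
\end{theorem}

\begin{theorem}\label{thm:bidisc}
Let $A,F_1,F_2$ be as constructed in the proof of Theorem~\ref{thm:main}. For every free ultrafilter $\mathcal U$ on $\mathbb N$ there is an injective map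
\[
\mathbb D^2\ni(a,b)\mapsto\varphi_{\mathcal U,a,b}\in\sigma(A^{**})\setminus Y/_{(A^{**})^\perp}
\]
such that $(a,b)\mapsto\varphi_{\mathcal U,a,b}(G)$ is holomorphic for each $G\in A^{**}$ and $\varphi_{\mathcal U,a,b}(F_1)=a$, $\varphi_{\mathcal U,a,b}(F_2)=b$. Different ultrafilters give disjoint bidiscs. Moreover, in Theorem~\ref{thm:main} the bound $\frac12$ can be replaced by any $r<1$, with the same $A$ and with $F_1,F_2$ depending on $r$.
\end{theorem}

Two generators are the smallest number for which this can happen.

\begin{theorem}\label{thm:one}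
Let $A$ be generated by one function, with $\sigma(A)=X$; equivalently, up to isomorphism, $A=P(K)$ with $K=X\subset\mathbb C$ compact and $\mathbb C\setminus K$ connected. Then $\sigma(A^{**})=Y/_{(A^{**})^\perp}$.
\end{theorem}

\section{Splitting the bidual}\label{sec:split}

Both halves of the paper decompose $A^{**}$ by decomposing the space of measures. The hypothesis $\sigma(A)=X$ is not used in this section; later we shall apply the results also to an algebra restricted to a smaller set.

We first recall how the product works. Let $M(X)=C(X)^*$ be the space of regular complex Borel measures, so that $C(X)^{**}=M(X)^*$. For $\Lambda\in C(X)^{**}$ and $\nu\in M(X)$ let $\Lambda\cdot\nu\in M(X)$ be given by $\int f\,d(\Lambda\cdot\nu)=\langle\Lambda,f\nu\rangle$, $f\in C(X)$. The Arens product is defined by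
\begin{equation}\label{eq:arens}
\langle\Lambda\Lambda',\nu\rangle=\langle\Lambda,\Lambda'\cdot\nu\rangle .
\end{equation}
It extends the product of $C(X)$. Since $|\int f\,d(\Lambda\cdot\nu)|\le\|\Lambda\|\int|f|\,d|\nu|$, we have
\begin{equation}\label{eq:solid}
|\Lambda\cdot\nu|\le\|\Lambda\|\,|\nu| .
\end{equation}
Let $A^\perp\subset M(X)$ be the annihilator of $A$. Then $A^{**}=\{\Lambda\in C(X)^{**}:\Lambda=0\text{ on }A^\perp\}$, and by Goldstine's theorem each $G\in A^{**}$ is the weak-star limit of a net $(g_\alpha)$ in $A$ with $\|g_\alpha\|\le\|G\|$.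

Call a closed subspace $L\subset M(X)$ \emph{solid} if $\mu\in L$ and $|\nu|\le|\mu|$ imply $\nu\in L$. Examples are $\mathbb C\delta_x$ for $x\in X$; $M(E)$ for $E\subset X$ compact; $L^1(\lambda)$, the measures absolutely continuous with respect to a finite measure $\lambda\ge0$; and the set of all measures singular to every member of a given family.

\begin{lemma}\label{lem:split}
\textup{(a)} If $L$ is solid, then $L^*$ is a commutative unital C*-algebra such that the restriction map $C(Y)=M(X)^*\to L^*$ is a surjective $*$-homomorphism. Thus $L^*=C(Y_L)$ for a closed set $Y_L\subset Y$ (empty if $L=\{0\}$), and the restriction map is the restriction of functions from $Y$ to $Y_L$.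

\textup{(b)} For $L=\mathbb C\delta_x$ this says that $\Lambda\mapsto\Lambda(x):=\langle\Lambda,\delta_x\rangle$ is a character of $C(X)^{**}$; so $X\subset Y$. For $L=M(E)$ the algebra $L^*$ is $C(E)^{**}$ with its Arens product. For $L=L^1(\lambda)$ it is $L^\infty(\lambda)$ with the pointwise product.

\textup{(c)} If $M(X)$ is the $\ell^1$-direct sum of solid subspaces $L_k$, then $\Lambda\mapsto(\Lambda|_{L_k})_k$ is a $*$-isomorphism of $C(X)^{**}$ onto the $\ell^\infty$-sum $\bigoplus_\infty L_k^*$.

\textup{(d)} If, in addition, the components $\nu_k\in L_k$ of each $\nu\in A^\perp$ belong to $A^\perp$, then in \textup{(c)} the algebra $A^{**}$ is mapped onto $\bigoplus_\infty A_k$, where $A_k=\{\Lambda\in L_k^*:\Lambda=0\text{ on }A^\perp\cap L_k\}$.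
\end{lemma}

\begin{proof}
(a) Let $L^\perp\subset C(X)^{**}$ be the annihilator of $L$. If $\Lambda\in L^\perp$, $\Lambda'\in C(X)^{**}$ and $\nu\in L$, then $\Lambda'\cdot\nu\in L$ by \eqref{eq:solid}, so $\langle\Lambda\Lambda',\nu\rangle=0$ by \eqref{eq:arens}. Hence $L^\perp$ is a closed ideal of $C(Y)$, that is, the ideal of functions vanishing on some closed $Y_L\subset Y$. By the Hahn--Banach theorem, $L^*=M(X)^*/L^\perp$ isometrically, and this quotient is $C(Y_L)$.

(b) For $L=\mathbb C\delta_x$ the algebra $L^*$ is one-dimensional, and its unit, the restriction of $1\in C(X)$, has the value $1$ at $\delta_x$; so $\Lambda\mapsto\langle\Lambda,\delta_x\rangle$ is an isomorphism $L^*\to\mathbb C$. For $\nu\in M(E)$ the measure $\Lambda'\cdot\nu\in M(E)$ depends only on the restriction of $\Lambda'$ to $M(E)$, and \eqref{eq:arens} becomes the definition of the product of $C(E)^{**}$. If $\Lambda,\Lambda'$ act on $L^1(\lambda)$ as $k,k'\in L^\infty(\lambda)$, then $\Lambda'\cdot\nu=k'\nu$ for $\nu\ll\lambda$, and so $\langle\Lambda\Lambda',\nu\rangle=\int kk'\,d\nu$.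 (The involution of a commutative C*-algebra is determined by norm and product.)

(c) By (a) the map is a $*$-homomorphism. It is an isometric bijection because the dual of an $\ell^1$-sum is the $\ell^\infty$-sum of the duals.

(d) If $\Lambda\in A^{**}$, then $\Lambda$ vanishes on $A^\perp\cap L_k$ for each $k$. Conversely, if it does so for each $k$, then $\langle\Lambda,\nu\rangle=\sum_k\langle\Lambda,\nu_k\rangle=0$ for $\nu\in A^\perp$.
\end{proof}

\paragraph{Transfer from $A$ to $A^{**}$.} By (b), point values at $x\in X$ are multiplicative on $C(X)^{**}$; and if $g_\alpha\to G$ is a net as in Goldstine's theorem, then $\|g_\alpha\|\le\|G\|$ and $g_\alpha(x)\to G(x)$ for every $x\in X$. Consequently, if $x_1,\dots,x_m\in X$, $\Phi$ is continuous on $\mathbb C^m$ and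
\[
|\Phi(g(x_1),\dots,g(x_m))|\le c\,\|g\|
\]
for all $g\in A$, then the same holds for all $g\in A^{**}$. Likewise, an estimate by $c\,\|g\|\,\|h\|$ for a continuous function of the values of two elements $g,h$ at finitely many points of $X$ passes from $A$ to $A^{**}$.

\begin{lemma}\label{lem:bezout}
A character $\varphi\in\sigma(A^{**})$ is not the evaluation at a point of $Y$ if and only if there are $\delta>0$ and finitely many $F^1,\dots,F^N\in A^{**}$ with $\varphi(F^j)=0$ for all $j$ and $\sum_j|F^j|\ge\delta$ on $Y$. Consequently $\sigma(A^{**})=Y/_{(A^{**})^\perp}$ if and only if each finite family in $A^{**}$ that is bounded away from zero on $Y$ in this sense generates $A^{**}$ as an ideal.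
\end{lemma}

\begin{proof}
If such $F^j$ exist, $\varphi$ is not an evaluation. Conversely, the image of $Y$ in $\sigma(A^{**})$ is compact. If $\varphi$ is outside, some neighborhood $\{\psi:|\psi(E^j)-\varphi(E^j)|<\delta,\ j\le N\}$ of $\varphi$ misses the image; put $F^j=E^j-\varphi(E^j)$. The second statement follows, since a finite family generates a proper ideal exactly when some character vanishes on it.
\end{proof}

\section{A grid of discs}\label{sec:grid}

For $n\ge1$ and $0<r<1$ let $Z_n=\{z:z^n=r^n\}$ and
\[
X_n=\{(z,w)\in\overline{\mathbb D}^2:(z^n-r^n)(w^n-r^n)=0\},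
\]
the union of the $2n$ discs $\overline{\mathbb D}\times\{w_j\}$ and $\{z_i\}\times\overline{\mathbb D}$ with $z_i,w_j\in Z_n$. The closed bidisc is polynomially convex, and the polynomial $(z^n-r^n)(w^n-r^n)$ vanishes on $X_n$ but at no other point of the bidisc; so $X_n$ is polynomially convex and $\sigma(P(X_n))=X_n$. On $X_n$ we have $|z|,|w|\le1$ and
\[
\max(|z|,|w|)\ge r ,
\]
because on each disc one coordinate has modulus $r$. So $z$ and $w$ generate $P(X_n)$ as an ideal. How large must a solution of $zg_1+wg_2=1$ be?

If the origin belonged to $X_n$, there would be no solution: evaluate at $(0,0)$. It does not belong to $X_n$, but a measure on the crossing points of the discs can imitate it.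

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\draw[gray] (-1,-1) rectangle (1,1);
\draw[thick] (-1,0.7)--(1,0.7);
\draw[thick] (-1,-0.7)--(1,-0.7);
\draw[thick] (0.7,-1)--(0.7,1);
\draw[thick] (-0.7,-1)--(-0.7,1);
\fill (0.7,0.7) circle (0.05);
\fill (-0.7,0.7) circle (0.05);
\fill (0.7,-0.7) circle (0.05);
\fill (-0.7,-0.7) circle (0.05);
\draw (0,0) circle (0.05);
\node at (0.7,-1.2) {$r$};
\node at (-0.7,-1.2) {$-r$};
\node at (1.2,0.7) {$r$};
\node at (1.25,-0.7) {$-r$};
\end{tikzpicture}
\caption{The real slice of $X_2$: the points $(z,w)\in[-1,1]^2$ with $(z^2-r^2)(w^2-r^2)=0$. Each segment is the real diameter of one of the four discs. The dots are the four crossing points $(\pm r,\pm r)$; the circle is the origin, the only common zero of $z$ and $w$, which is not in $X_2$.}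
\label{fig:grid}
\end{figure}

\paragraph{The case $n=2$.} Here there are four discs and four crossing points (Figure~\ref{fig:grid}). Let $zg_1+wg_2=1$ with $g_1,g_2\in P(X_2)$ and take the mean over the four points $(\pm r,\pm r)$. For fixed $w=\pm r$ the function $q=g_1(\cdot,w)$ is in $A(\mathbb D)$ because $\overline{\mathbb D}\times\{w\}\subset X_2$, and the mean of $zq(z)$ over $z=\pm r$ is $r\cdot\frac12(q(r)-q(-r))$. The odd part $\frac12(q(z)-q(-z))$ is bounded by $\|q\|$ and vanishes at $0$, so by Schwarz's lemma this mean has modulus at most $r^2\|g_1\|$. By symmetry, the mean of $wg_2$ has modulus at most $r^2\|g_2\|$, and therefore $\|g_1\|+\|g_2\|\ge r^{-2}$. With $n$-th roots instead of square roots we shall get $r^{-n}$ --- while the lower bound $r$ for the data does not depend on $n$.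

\begin{lemma}\label{lem:avg}
If $q\in A(\mathbb D)$, then $\bigl|\frac1n\sum_{z\in Z_n}z\,q(z)\bigr|\le r^n\|q\|$.
\end{lemma}

\begin{proof}
Put $h(z)=zq(z)$ and $\omega=e^{2\pi i/n}$. The mean $\frac1n\sum_{k=0}^{n-1}h(\omega^kz)$ retains from the Taylor series of $h$ only the powers of $z^n$, so it equals $H(z^n)$ with $H\in A(\mathbb D)$, $\|H\|\le\|q\|$ and $H(0)=h(0)=0$. By Schwarz's lemma $|H(r^n)|\le r^n\|q\|$, and $H(r^n)$ is the mean in question.
\end{proof}

\begin{lemma}\label{lem:mu}
Let $\mu_n$ be normalized counting measure on $Z_n\times Z_n\subset X_n$. For $g\in P(X_n)$,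
\[
\Bigl|\int zg\,d\mu_n\Bigr|\le r^n\|g\|,\qquad\Bigl|\int wg\,d\mu_n\Bigr|\le r^n\|g\| .
\]
\end{lemma}

\begin{proof}
For $w_j\in Z_n$ the disc $\overline{\mathbb D}\times\{w_j\}$ lies in $X_n$, so $g(\cdot,w_j)$ is a uniform limit of polynomials, i.e.\ belongs to $A(\mathbb D)$. Apply Lemma~\ref{lem:avg} to it and average over $j$. The second estimate is the first with the coordinates exchanged, using the discs $\{z_i\}\times\overline{\mathbb D}$.
\end{proof}

\begin{remark}
Integrating $zg_1+wg_2=1$ against $\mu_n$ gives $\|g_1\|+\|g_2\|\ge r^{-n}$, and this is sharp up to the factor $3/r$. The functions $g_1=r^{-2n}z^{n-1}(r^n-w^n)$ and $g_2=r^{-n}w^{n-1}$ solve the equation on $X_n$: where $w^n=r^n$ we get $0+1$, and where $z^n=r^n$ we get $r^{-n}(r^n-w^n)+r^{-n}w^n=1$. Here $\|g_2\|\le r^{-n}$. Moreover $g_1$ vanishes where $w^n=r^n$, and where $z^n=r^n$ we have $|g_1|\le r^{-2n}r^{n-1}(1+r^n)\le2r^{-n-1}$. So $\|g_1\|+\|g_2\|\le3r^{-n-1}$.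
\end{remark}

\section{The algebra, and the proof of Theorem~\ref{thm:main}}\label{sec:alg}

We now put smaller and smaller copies of the sets $X_n$ next to each other. Let
\[
r_n=1-\frac1{2\sqrt n}\qquad(n\ge1),
\]
so that $\frac12\le r_n<1$, $r_n\to1$ and $r_n^n\le e^{-\sqrt n/2}\to0$. From now on $X_n$, $Z_n$, $\mu_n$ are those of Section~\ref{sec:grid} with $r=r_n$. For Theorem~\ref{thm:main} only $r_n\ge\frac12$ and $r_n^n\to0$ matter, and constant $r_n=\frac12$ would do; $r_n\to1$ will be used for Theorem~\ref{thm:bidisc}.

Put $\tau_n(z,w)=2^{-n}\bigl(1+\frac z8,\frac w8\bigr)$, $K_n=\tau_n(X_n)$ and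
\[
K=\{0\}\cup\bigcup_{n\ge1}K_n\subset\mathbb C^2,\qquad A=P(K).
\]
The first coordinate maps $K_n$ into the disc $\Delta_n=\{\zeta:|\zeta-2^{-n}|\le\frac182^{-n}\}$, which lies in $\frac782^{-n}\le|\zeta|\le\frac982^{-n}$. Since $\frac982^{-n-1}<\frac782^{-n}$, these discs are pairwise disjoint. They shrink to $0$, and so do the second coordinates. Hence $K$ is compact and each $K_n$ is open and closed in $K$. Let $e_n=1_{K_n}\in C(K)$.

\begin{lemma}\label{lem:K}
\textup{(i)} $e_n\in A$ for all $n$. \textup{(ii)} $\sigma(A)=K$; in particular $K$ is polynomially convex.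
\end{lemma}

\begin{proof}
(i) The discs $\Delta_1,\dots,\Delta_n$ and $\Delta'=\{|\zeta|\le\frac982^{-n-1}\}$ are pairwise disjoint, their union has connected complement, and $\Delta'$ contains $0$ and all $\Delta_m$ with $m>n$. By Runge's theorem the function equal to $1$ on $\Delta_n$ and to $0$ on the other discs is a uniform limit of polynomials in $\zeta$. Composing with the first coordinate gives $e_n\in A$.

(ii) Let $\chi\in\sigma(A)$; then $\chi(e_n)\in\{0,1\}$. If $\chi(e_n)=1$ for some $n$, then $p\mapsto\chi\bigl(e_n\cdot(p\circ\tau_n^{-1})\bigr)$ is well defined on polynomials $p$, because $\tau_n$ is affine; it is multiplicative and unital, and it is bounded by $\max_{X_n}|p|$, because $\|\chi\|=1$. So it extends to a character of $P(X_n)$, which is evaluation at some $x\in X_n$. For polynomials $f$ we get $\chi(f)=\chi(e_nf)=f(\tau_n(x))$, so $\chi$ is evaluation at $\tau_n(x)$. If $\chi(e_n)=0$ for all $n$, note that for $f\in A$ the series $f(0)+\sum_ne_n(f-f(0))$ converges uniformly to $f$, by continuity at $0$; hence $\chi(f)=f(0)$.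
\end{proof}

\begin{proposition}\label{prop:sum}
There is an isometric isomorphism
\[
A^{**}\cong\mathbb C\oplus_\infty\bigoplus\nolimits_\infty P(X_n)^{**},\qquad G\leftrightarrow(G_0;G_1,G_2,\dots),
\]
which is the restriction of a $*$-isomorphism $C(Y)\cong\mathbb C\oplus_\infty\bigoplus_\infty C(X_n)^{**}$. Thus \emph{every} bounded sequence $G_n\in P(X_n)^{**}$, together with any $G_0\in\mathbb C$, occurs.
\end{proposition}

\begin{proof}
By countable additivity, $M(K)$ is the $\ell^1$-sum of the solid subspaces $L_0=\mathbb C\delta_0$ and $L_n=M(K_n)$. If $\nu\in A^\perp$, its components $\nu_n=e_n\nu$ lie in $A^\perp$ because $e_nA\subset A$; hence so does $\nu_0=\nu-\sum_{n\ge1}\nu_n$. So Lemma~\ref{lem:split} applies. A multiple $c\delta_0\in A^\perp$ has $c=0$ since $1\in A$; so $A_0=L_0^*=\mathbb C$. A measure on $K_n$ annihilates $A$ if and only if it annihilates the polynomials, which means that its image under $\tau_n^{-1}$ annihilates $P(X_n)$. So $A_n\cong P(X_n)^{**}$, where $C(K_n)^{**}$ is identified with $C(X_n)^{**}$ through $\tau_n$.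
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F_1,F_2\in A^{**}$ be the elements
\begin{equation}\label{eq:F}
F_1=(1;z,z,z,\dots),\qquad F_2=(0;w,w,w,\dots),
\end{equation}
where the entry in position $n\ge1$ is a coordinate function in $P(X_n)\subset P(X_n)^{**}$. Then $\|F_j\|\le1$. Absolute values, maxima and order in $C(Y)$ are computed componentwise by Proposition~\ref{prop:sum}. In position $0$ the maximum is $1$, and $\max(|z|,|w|)\ge r_n\ge\frac12$ on $X_n$. So $\max(|F_1|,|F_2|)\ge\frac12$ on $Y$.

Suppose $F_1G+F_2H=1$ with $G,H\in A^{**}$. In position $n\ge1$ this says $zG_n+wH_n=1$ in $P(X_n)^{**}$. Evaluate at the points of $Z_n\times Z_n$, where values are multiplicative, and average: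
\[
1=\int zG_n(z,w)\,d\mu_n+\int wH_n(z,w)\,d\mu_n .
\]
The estimates of Lemma~\ref{lem:mu} involve values at finitely many points only, so by the transfer remark after Lemma~\ref{lem:split} they hold for $G_n,H_n\in P(X_n)^{**}$ as well. Hence
\[
1\le r_n^n\,(\|G\|+\|H\|)\qquad\text{for all }n\ge1,
\]
which contradicts $r_n^n\to0$. So $F_1,F_2$ generate a proper ideal of $A^{**}$, some $\varphi\in\sigma(A^{**})$ vanishes at both, and by $\max(|F_1|,|F_2|)\ge\frac12$ it is not the evaluation at a point of $Y$.
\end{proof}

\section{Bidiscs of characters}\label{sec:bidisc}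

The measures $\mu_n$ are almost multiplicative: as $n\to\infty$ they act on $P(X_n)$ like evaluation at the missing point $(0,0)$. To reach an arbitrary $(a,b)\in\mathbb D^2$, replace the mean over $Z_n$ by the corresponding discretization of Cauchy's formula
\[
k(a)=\int_0^{2\pi}\frac{z}{z-a}\,k(z)\,\frac{d\theta}{2\pi},\qquad z=r_ne^{i\theta},\quad|a|<r_n .
\]
So for $|a|<r_n$ and a function $k$ on $Z_n$ put
\[
c_a(z)=\frac1n\,\frac z{z-a},\qquad S_a(k)=\sum_{z\in Z_n}c_a(z)k(z),\qquad C_a=\frac{r_n}{r_n-|a|} .
\]
These depend on $n$. We have $\sum_{z\in Z_n}|c_a(z)|\le C_a$, and $C_a\to1/(1-|a|)$ as $n\to\infty$. In this section $(a,b)\in\mathbb D^2$ is fixed until we vary it at the end, and only $n$ with $r_n>\max(|a|,|b|)$ are considered; since $r_n\to1$, these are all but finitely many.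

\begin{lemma}\label{lem:quad}
There are $\eta_n(a)\to0$ with $|S_a(k)-k(a)|\le\eta_n(a)\|k\|$ for all $k\in A(\mathbb D)$.
\end{lemma}

\begin{proof}
Write $k=k(a)+(z-a)q$ with $q\in A(\mathbb D)$; on $\mathbb T$ we have $|z-a|\ge1-|a|$, so $\|q\|\le2\|k\|/(1-|a|)$. Since $\frac1n\sum_{z\in Z_n}z^{-m}$ is $r_n^{-m}$ if $n$ divides $m$ and $0$ otherwise,
\[
S_a(1)=\frac1n\sum_{z\in Z_n}\frac1{1-a/z}=\sum_{m\ge0}a^m\,\frac1n\sum_{z\in Z_n}z^{-m}=\frac1{1-(a/r_n)^n}\longrightarrow1 .
\]
The weights are such that the factor $z-a$ cancels: $S_a((z-a)q)=\frac1n\sum_{z\in Z_n}zq(z)$ has modulus at most $r_n^n\|q\|$ by Lemma~\ref{lem:avg}. So $\eta_n(a)=|S_a(1)-1|+2r_n^n/(1-|a|)$ will do.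
\end{proof}

For $g\in P(X_n)$, or more generally for $g\in P(X_n)^{**}$, let
\[
\Theta_n(g)=\sum_{z,w\in Z_n}c_a(z)\,c_b(w)\,g(z,w).
\]

\begin{lemma}\label{lem:mult}
There are $\kappa_n\to0$, depending on $a,b$, with
\[
|\Theta_n(gh)-\Theta_n(g)\Theta_n(h)|\le\kappa_n\|g\|\,\|h\|\qquad(g,h\in P(X_n)^{**}).
\]
\end{lemma}

\begin{proof}
Only values at finitely many points occur, so by the transfer remark after Lemma~\ref{lem:split} we may take $g,h\in P(X_n)$ and, by scaling, $\|g\|,\|h\|\le1$. The point $(a,b)$ need not lie in $X_n$, so we pass to $a$ along the discs $\overline{\mathbb D}\times\{w\}$ first and then to $b$ along the other discs. Let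
\[
R_g(w)=\sum_{z\in Z_n}c_a(z)\,g(z,w)\qquad(w\in\overline{\mathbb D}).
\]
As $g(z,\cdot)\in A(\mathbb D)$ for $z\in Z_n$, we have $R_g\in A(\mathbb D)$, $\|R_g\|\le C_a$, and $\Theta_n(g)=S_b(R_g)$. The same applies to $h$ and $gh$.

\emph{First variable.} Let $w\in Z_n$. Then $g(\cdot,w)$, $h(\cdot,w)$, $(gh)(\cdot,w)$ are in $A(\mathbb D)$, and by Lemma~\ref{lem:quad} the numbers $R_g(w)$, $R_h(w)$, $R_{gh}(w)$ are within $\eta_n(a)$ of $g(a,w)$, $h(a,w)$, $g(a,w)h(a,w)$. Hence
\begin{align*}
|R_{gh}(w)-R_g(w)R_h(w)|&\le|R_{gh}(w)-g(a,w)h(a,w)|+|g(a,w)|\,|h(a,w)-R_h(w)|\\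
&\quad+|R_h(w)|\,|g(a,w)-R_g(w)|\le(2+C_a)\,\eta_n(a).
\end{align*}
Applying $S_b$ gives $|\Theta_n(gh)-S_b(R_gR_h)|\le C_b(2+C_a)\eta_n(a)$.

\emph{Second variable.} By Lemma~\ref{lem:quad}, $|S_b(R_gR_h)-R_g(b)R_h(b)|\le C_a^2\eta_n(b)$ and $|R_g(b)-\Theta_n(g)|\le C_a\eta_n(b)$, and the same with $h$ in place of $g$. Since $|R_g(b)|\le C_a$ and $|\Theta_n(h)|\le C_aC_b$,
\begin{align*}
|R_g(b)R_h(b)-\Theta_n(g)\Theta_n(h)|&\le|R_g(b)|\,|R_h(b)-\Theta_n(h)|+|\Theta_n(h)|\,|R_g(b)-\Theta_n(g)|\\
&\le C_a^2(1+C_b)\,\eta_n(b).
\end{align*}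
Adding up, we may take $\kappa_n=C_b(2+C_a)\eta_n(a)+C_a^2(2+C_b)\eta_n(b)$, which tends to $0$ because $C_a$ and $C_b$ stay bounded.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bidisc}]
For $G=(G_0;G_1,G_2,\dots)\in A^{**}$ define
\[
\varphi_{\mathcal U,a,b}(G)=\lim_{n\to\mathcal U}\Theta_n(G_n).
\]
The limit exists because $|\Theta_n(G_n)|\le C_aC_b\|G\|$ is bounded; as $\mathcal U$ is free, finitely many $n$ do not matter. By Lemma~\ref{lem:mult} the linear functional $\varphi_{\mathcal U,a,b}$ is multiplicative. By Lemma~\ref{lem:quad},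
\[
\varphi_{\mathcal U,a,b}(1)=\lim S_a(1)S_b(1)=1,\qquad\varphi_{\mathcal U,a,b}(F_1)=\lim S_a(z)S_b(1)=a,
\]
and similarly $\varphi_{\mathcal U,a,b}(F_2)=\lim S_a(1)S_b(w)=b$. So $\varphi_{\mathcal U,a,b}\in\sigma(A^{**})$, and the map is injective in $(a,b)$.

\emph{Holomorphy.} For fixed $G$, the quantity $\Theta_n(G_n)$ is a rational function of $(a,b)$, holomorphic for $|a|,|b|<r_n$. For $|a|,|b|\le s<1$ and $r_n\ge\frac{1+s}2$ it is bounded by $C_aC_b\|G\|\le(2/(1-s))^2\|G\|$. Such locally uniformly bounded holomorphic functions are locally equicontinuous, so their pointwise limit along $\mathcal U$ is a locally uniform limit and hence holomorphic.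

\emph{Not evaluations, and bounds $r<1$.} Given $r<1$, choose $m$ with $r_n\ge r$ for $n\ge m$, and let $F_1^{(m)}$, $F_2^{(m)}$ be obtained from \eqref{eq:F} by replacing the entries in positions $1,\dots,m-1$ by $1$ and $0$, respectively. Then $F_j^{(m)}\in A^{**}$, $\|F_j^{(m)}\|\le1$, and $\max(|F_1^{(m)}|,|F_2^{(m)}|)\ge r$ on $Y$. Only finitely many entries were changed, so $\varphi_{\mathcal U,a,b}$ still takes the values $a,b$ at $F_1^{(m)},F_2^{(m)}$. With $r>\max(|a|,|b|)$ this shows that $\varphi_{\mathcal U,a,b}$ is not the evaluation at a point of $Y$. With $a=b=0$ it shows that $F_1^{(m)},F_2^{(m)}$ lie in the kernel of a character, hence generate a proper ideal; this is Theorem~\ref{thm:main} with the bound $r$.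

\emph{Disjointness.} For $S\subset\mathbb N=\{1,2,\dots\}$ let $E_S\in A^{**}$ have entries $1$ in the positions $n\in S$ and $0$ elsewhere, including position $0$. Then $\varphi_{\mathcal U,a,b}(E_S)$ is $1$ if $S\in\mathcal U$ and $0$ otherwise. Two different ultrafilters are separated by some $S$.
\end{proof}

\section{One generator: proof of Theorem~\ref{thm:one}}\label{sec:one}

If polynomials in $f$ are dense in $A$ and $\sigma(A)=X$, then $f$ separates points, so it is a homeomorphism of $X$ onto $K:=f(X)\subset\mathbb C$, which carries $C(X)$ to $C(K)$ and $A$ to $P(K)$. In the plane, the polynomially convex hull of $K$ is $K$ together with the bounded components of its complement; so $\sigma(P(K))=K$ if and only if $\mathbb C\setminus K$ is connected. This is the equivalence in the theorem. From now on $K\subset\mathbb C$ is compact, $\mathbb C\setminus K$ is connected, and $A=P(K)$.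

\paragraph{The plan, in the case of the disc.} Let $K=\overline{\mathbb D}$. By the F.\ and M.\ Riesz theorem the measures on $\mathbb T$ that annihilate $A$ are absolutely continuous with respect to $d\theta$. By Lemma~\ref{lem:split}, applied to $A$ on $\mathbb T$, $A^{**}$ is the direct sum of $H^\infty$ and $M_s^*$, where $M_s$ is the space of singular measures. Let $F^1,\dots,F^N\in A^{**}$ with $\sum|F^j|\ge\delta$ on $Y$. The points of $\mathbb D$ belong to $Y$, so the corona theorem solves the B\'ezout equation in $H^\infty$; in the C*-algebra $M_s^*$ one just divides. For general $K$ we need three things: a splitting of the orthogonal measures according to the components of the interior $K^\circ$; an identification of the resulting summands with $H^\infty$ of these components; and a solution bounded independently of the component. It is the last that is not available for the algebra of Section~\ref{sec:alg}; here it is provided by Carleson's theorem.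

\paragraph{Facts used.} Write $\nu\perp A$ if $\nu$ annihilates $A$, and $\hat\nu(\zeta)=\int\frac{d\nu(z)}{z-\zeta}$ for the Cauchy transform.

\begin{itemize}
\item[(W)] (Walsh--Lebesgue, see \cite[Ch.~II]{Gamelin}.) Real parts of polynomials are dense in $C_{\mathbb R}(\partial K)$. Hence each $\zeta\in K$ has a unique representing probability measure $\lambda_\zeta$ on $\partial K$: $\int f\,d\lambda_\zeta=f(\zeta)$ for $f\in A$. (It exists by the maximum principle and the Hahn--Banach theorem.) For $\zeta\in\partial K$, $\lambda_\zeta=\delta_\zeta$.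
\item[(R)] (Abstract F.\ and M.\ Riesz theorem, see \cite[Ch.~II]{Gamelin}.) If $\nu\in M(\partial K)$, $\nu\perp A$, and $\nu=\nu_a+\nu_s$ is the Lebesgue decomposition with respect to $\lambda_\zeta$, then $\nu_a\perp A$ and $\nu_s\perp A$.
\item[(K)] (Carath\'eodory's kernel theorem, for decreasing domains.) Let $U_1\supset U_2\supset\cdots$ be bounded simply connected domains containing a fixed disc about $z_0$, and let $\Omega$ be the component of $(\bigcap U_n)^\circ$ that contains $z_0$. Let $\phi_n:U_n\to\mathbb D$ and $\phi:\Omega\to\mathbb D$ be the Riemann maps that vanish at $z_0$ and have positive derivative there. Then $\phi_n\to\phi$ locally uniformly on $\Omega$ and $\phi_n^{-1}\to\phi^{-1}$ locally uniformly on $\mathbb D$.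
\item[(C)] (Carleson's corona theorem with bounds.) If $h^1,\dots,h^N\in H^\infty(\mathbb D)$, $\|h^j\|\le M$ and $\sum_j|h^j|\ge\delta>0$ on $\mathbb D$, there are $k^j\in H^\infty(\mathbb D)$ with $\sum_jh^jk^j=1$ and $\|k^j\|\le C(N,\delta,M)$.
\item[(T)] For a compactly supported complex measure $\nu$, $\int\frac{d|\nu|(z)}{|z-\zeta|}<\infty$ for area-almost every $\zeta$; if $\hat\nu=0$ almost everywhere, then $\nu=0$.
\end{itemize}

Let $\Omega_i$ ($i\in I$, with $I$ countable, possibly empty) be the components of $K^\circ$; fix $z_i\in\Omega_i$ and put $\lambda_i=\lambda_{z_i}$. For $\zeta\in\Omega_i$ there is $C=C(\zeta)$ with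
\begin{equation}\label{eq:harnack}
C^{-1}\lambda_i\le\lambda_\zeta\le C\lambda_i .
\end{equation}
Indeed, if $f\in A$ and $u=\operatorname{Re}f\ge0$ on $\partial K$, then $u\ge0$ on $K$, $u$ is harmonic on $\Omega_i$, and Harnack's inequality gives $C^{-1}u(z_i)\le u(\zeta)\le Cu(z_i)$. By (W) the same inequalities hold between the integrals of any nonnegative continuous function on $\partial K$.

\subsection{Cauchy transforms of orthogonal measures}

\begin{lemma}\label{lem:cauchy}
Let $\nu\in M(\partial K)$, $\nu\perp A$. Then $\hat\nu(\zeta)=0$ in each of the following cases: \textup{(a)} $\zeta\notin K$; \textup{(b)} $\zeta\in\partial K$ and $\int\frac{d|\nu|(z)}{|z-\zeta|}<\infty$; \textup{(c)} $\zeta\in K^\circ$ and $\nu$ is singular to $\lambda_\zeta$.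
\end{lemma}

\begin{proof}
(a) By Runge's theorem $1/(z-\zeta)\in A$; here the connectedness of $\mathbb C\setminus K$ is used.

(b), (c) Suppose $c=\hat\nu(\zeta)\ne0$ and let $\tau=\frac{\nu}{c\,(z-\zeta)}$, a finite measure on $\partial K$. For polynomials $p$,
\[
\int p\,d\tau=\frac1c\int\frac{p(z)-p(\zeta)}{z-\zeta}\,d\nu(z)+p(\zeta)=p(\zeta),
\]
since the quotient is a polynomial. So $\tau-\lambda_\zeta\perp A$. Moreover $\tau$ is singular to $\lambda_\zeta$: in case (c) because $\nu$ is, and in case (b) because $\lambda_\zeta=\delta_\zeta$ and $|\nu|(\{\zeta\})=0$ by the integrability assumption. Hence $\tau$ is the singular part of $\tau-\lambda_\zeta$, and (R) gives $\tau\perp A$, contradicting $\int1\,d\tau=1$.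
\end{proof}

\subsection{Approximation on a component}

To compare $A$ with $H^\infty(\Omega_i)$ we exhaust $K$ from outside by open sets with simply connected components. We need a topological remark: \emph{if $V\subset\mathbb C$ is open and bounded and $\mathbb C\setminus V$ is connected, then each component $U$ of $V$ is simply connected.} Let $\gamma$ be a closed curve in $U$. The set $\mathbb C\setminus V$ is connected, unbounded and disjoint from $\gamma$, so it lies in the unbounded component of $\mathbb C\setminus\gamma$. A bounded component $B$ of $\mathbb C\setminus\gamma$ is therefore contained in $V$; as $\partial B\subset\gamma\subset U$ and $U$ is open, $B$ meets $U$, so $B\cup U$ is connected and $B\subset U$. Thus $\gamma$ has winding number $0$ about all points outside $U$.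

The remark applies to $V=K^\circ$, since $\mathbb C\setminus K^\circ$ is the closure of $\mathbb C\setminus K$; so each $\Omega_i$ is simply connected. Next let $V_n$ be the $\frac1n$-neighborhood of $K$, let $D_n$ be the unbounded component of the closed set $\mathbb C\setminus V_n$, and $W_n=\mathbb C\setminus D_n$. Then $D_n$ is closed and connected, so $W_n$ is open and bounded and its components are simply connected. Also $K\subset V_n\subset W_n$, and $W_n$ decreases because $D_n$ increases. Finally $\bigcap W_n=K$: if $\zeta\notin K$, a path from $\zeta$ to $\infty$ in $\mathbb C\setminus K$ has positive distance from $K$, so it misses $V_n$ for large $n$, and $\zeta\in D_n$. By Runge's theorem, functions holomorphic on $W_n$ restrict to elements of $A$.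

\begin{lemma}\label{lem:approx}
Let $i\in I$.

\textup{(a)} For $h\in H^\infty(\Omega_i)$ there are $h_n\in A$ with $\|h_n\|\le\|h\|_\infty$ and $h_n\to h$ pointwise on $\Omega_i$.

\textup{(b)} For $j\ne i$ there are $f_n$ holomorphic on $W_n$, bounded by $1$ there, with $f_n(z_i)=0$ and $|f_n(z_j)|\to1$.
\end{lemma}

\begin{proof}
Let $U_n$ be the component of $W_n$ that contains $z_i$. The $U_n$ decrease and $\Omega_i\subset\bigcap U_n\subset K$, so the component of $(\bigcap U_n)^\circ$ containing $z_i$ is $\Omega_i$, and (K) applies with $z_0=z_i$, $\Omega=\Omega_i$. Let $\phi_n,\phi$ be as there.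

(a) Put $h_n=h\circ\phi^{-1}\circ\phi_n$ on $U_n$ and $h_n=0$ on $W_n\setminus U_n$. This is holomorphic on $W_n$ and bounded by $\|h\|_\infty$, and $h_n(\zeta)\to h(\zeta)$ for $\zeta\in\Omega_i$ since $\phi_n(\zeta)\to\phi(\zeta)$.

(b) Put $f_n=\phi_n$ on $U_n$ and $f_n=1$ on $W_n\setminus U_n$. If $|f_n(z_j)|\not\to1$, then along a subsequence $z_j\in U_n$ and $\phi_n(z_j)\to\alpha$ with $|\alpha|<1$. As $\phi_n^{-1}\to\phi^{-1}$ locally uniformly, $z_j=\phi_n^{-1}(\phi_n(z_j))\to\phi^{-1}(\alpha)\in\Omega_i$, a contradiction.
\end{proof}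

\begin{lemma}\label{lem:sing}
For $i\ne j$ the measures $\lambda_i$ and $\lambda_j$ are mutually singular.
\end{lemma}

\begin{proof}
Take $f_n$ from Lemma~\ref{lem:approx}(b). Multiplying by unimodular constants, we may assume $f_n(z_j)\to1$. Then $\int|1-f_n|^2d\lambda_j\le2-2\operatorname{Re}f_n(z_j)\to0$, and after passing to a subsequence $f_n\to1$ on a Borel set $E\subset\partial K$ with $\lambda_j(E)=1$. We show that $t:=\lambda_i(E)$ is $0$. The idea is that a small power of $1-f_n$ has modulus at most about $1$ everywhere, is small on $E$, and equals $1$ at $z_i$.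

Let $\varepsilon>0$ and $m\in\mathbb N$. The function $g_n=(1+\varepsilon-f_n)^{1/m}$ (principal branch; $\operatorname{Re}(1+\varepsilon-f_n)>0$) is holomorphic on $W_n$, hence in $A$. Since $f_n(z_i)=0$,
\[
1\le(1+\varepsilon)^{1/m}=|g_n(z_i)|\le\int|g_n|\,d\lambda_i .
\]
Here $|g_n|\le(2+\varepsilon)^{1/m}$ everywhere, and $|g_n|\to\varepsilon^{1/m}$ on $E$. Letting $n\to\infty$ we get, by dominated convergence, $1\le t\,\varepsilon^{1/m}+(1-t)(2+\varepsilon)^{1/m}$. Now let $\varepsilon\to0$ and then $m\to\infty$: $1\le1-t$.
\end{proof}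

\subsection{The structure of the bidual}

\begin{lemma}\label{lem:orth}
Let $\nu\in M(\partial K)$, $\nu\perp A$, and let $\nu_i$ be the part of $\nu$ that is absolutely continuous with respect to $\lambda_i$. Then $\nu_i\perp A$ and $\nu=\sum_i\nu_i$.
\end{lemma}

\begin{proof}
By (R), $\nu_i\perp A$. By Lemma~\ref{lem:sing}, and since $I$ is countable, the $\lambda_i$ are carried by pairwise disjoint Borel sets; hence $\sum\|\nu_i\|\le\|\nu\|$, and $\nu'=\nu-\sum_i\nu_i$ is a measure orthogonal to $A$ and singular to every $\lambda_i$. By \eqref{eq:harnack} it is singular to $\lambda_\zeta$ for every $\zeta\in K^\circ$. Lemma~\ref{lem:cauchy} and the first part of (T) give $\hat\nu'=0$ almost everywhere, so $\nu'=0$.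
\end{proof}

By the maximum principle, restriction to $\partial K$ is isometric on $A$, so $A$ is also a function algebra on $\partial K$, and we may compute $A^{**}$ inside $C(\partial K)^{**}=M(\partial K)^*$. The bidual of the restriction map $C(K)\to C(\partial K)$ is the $*$-homomorphism $C(Y)=M(K)^*\to M(\partial K)^*$ that restricts functionals (Lemma~\ref{lem:split} with $L=M(\partial K)$). Since the bidual of an isometric embedding is isometric, with range the weak-star closure of the original range, this homomorphism maps $A^{**}$ isometrically onto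
\[
\mathcal N=\{\Lambda\in M(\partial K)^*:\Lambda=0\text{ on }A^\perp\cap M(\partial K)\} .
\]
Let $M_s\subset M(\partial K)$ be the solid space of measures singular to every $\lambda_i$. By Lemma~\ref{lem:sing}, $M(\partial K)$ is the $\ell^1$-sum of $M_s$ and the spaces $L^1(\lambda_i)$. By Lemma~\ref{lem:orth} the components of a measure in $A^\perp\cap M(\partial K)$ are in $A^\perp$, and the component in $M_s$ is $0$. So Lemma~\ref{lem:split}(d), applied to $A$ on $\partial K$, gives
\begin{equation}\label{eq:N}
A^{**}\cong\mathcal N=\Bigl(\bigoplus\nolimits_\infty H^\infty(\lambda_i)\Bigr)\oplus_\infty M_s^*,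
\end{equation}
where $H^\infty(\lambda_i)=\{\Lambda\in L^\infty(\lambda_i):\int\Lambda\,d\nu=0\text{ for all }\nu\in A^\perp\cap L^1(\lambda_i)\}$ is a closed subalgebra of $L^\infty(\lambda_i)$. Since $M_s$ is also solid in $M(K)$, we have $M_s^*=C(Y_s)$ with $Y_s\subset Y$ closed, and the $M_s^*$-component of $F\in A^{**}$ is $F|_{Y_s}$.

It remains to see that $H^\infty(\lambda_i)$ is $H^\infty(\Omega_i)$. For $F\in A^{**}$ with component $F_i\in H^\infty(\lambda_i)$ and for $\zeta\in\Omega_i$ put $\tilde F_i(\zeta)=\int F_i\,d\lambda_\zeta$, which is meaningful by \eqref{eq:harnack}. As $\delta_\zeta-\lambda_\zeta\in A^\perp$,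
\begin{equation}\label{eq:tilde}
\tilde F_i(\zeta)=\langle F,\delta_\zeta\rangle=F(\zeta).
\end{equation}
Hence $F_i\mapsto\tilde F_i$ is multiplicative. Moreover $\tilde F_i$ is the pointwise limit on $\Omega_i$ of a bounded net of holomorphic functions; such a net is locally equicontinuous, so the limit is locally uniform, $\tilde F_i\in H^\infty(\Omega_i)$ and $\|\tilde F_i\|_\infty\le\|F\|$. Each $\Lambda\in H^\infty(\lambda_i)$ is a component of some $F\in A^{**}$: put $0$ in all other summands of \eqref{eq:N}. So $\tilde\Lambda$ is defined for every $\Lambda\in H^\infty(\lambda_i)$.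

\begin{lemma}\label{lem:Hinf}
\textup{(a)} For each $h\in H^\infty(\Omega_i)$ there is $H\in H^\infty(\lambda_i)$ with $\tilde H=h$ and $\|H\|\le\|h\|_\infty$.

\textup{(b)} If $\Lambda\in H^\infty(\lambda_i)$ and $\tilde\Lambda=0$, then $\Lambda=0$.
\end{lemma}

\begin{proof}
(a) Let $h_n\in A$ be as in Lemma~\ref{lem:approx}(a), and let $H$ be a weak-star cluster point of their restrictions to $\partial K$ in $L^\infty(\lambda_i)$. Then $\|H\|\le\|h\|_\infty$. For $\nu\in A^\perp\cap L^1(\lambda_i)$ all $\int h_n\,d\nu$ vanish, so $\int H\,d\nu=0$ and $H\in H^\infty(\lambda_i)$. For $\zeta\in\Omega_i$ we have $\int h_n\,d\lambda_\zeta=h_n(\zeta)\to h(\zeta)$, so $\tilde H(\zeta)=h(\zeta)$.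

(b) We show that $\nu=\Lambda\lambda_i$ has Cauchy transform $0$ almost everywhere. By multiplicativity, $\int p\,d\nu=\int p\Lambda\,d\lambda_i=p(z_i)\tilde\Lambda(z_i)=0$ for polynomials $p$, so $\nu\perp A$. By Lemma~\ref{lem:cauchy} and the first part of (T), $\hat\nu=0$ off $K$ and almost everywhere on $\partial K$, and also on $\Omega_j$ for $j\ne i$, because there $\lambda_\zeta$ is singular to $\lambda_i$ by \eqref{eq:harnack} and Lemma~\ref{lem:sing}.

On $\Omega_i$ this argument is not available, and we use the assumption $\tilde\Lambda=0$. Let $\zeta\in\Omega_i\setminus\{z_i\}$. For $f\in A$ the function $q=\frac{f-f(\zeta)}{z-\zeta}$, with $q(\zeta)=f'(\zeta)$, belongs to $A$: if polynomials $p_k$ converge to $f$ uniformly on $K$, the polynomials $\frac{p_k-p_k(\zeta)}{z-\zeta}$ converge uniformly on $\partial K$, hence on $K$, and their limit is $q$. So $\int q\,d\lambda_i=q(z_i)$, that is,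
\[
\int\frac{f(z)}{z-\zeta}\,d\lambda_i(z)=\frac{f(z_i)-f(\zeta)}{z_i-\zeta}+f(\zeta)\,\hat\lambda_i(\zeta).
\]
Let $F\in A^{**}$ be $\Lambda$ extended by $0$ in \eqref{eq:N}, and apply this to a bounded net $f_\alpha\in A$ converging to $F$ weak-star. The left side tends to $\int\frac{\Lambda}{z-\zeta}\,d\lambda_i=\hat\nu(\zeta)$, since $\frac{\lambda_i}{z-\zeta}\in L^1(\lambda_i)$. The right side tends to $0$, since by \eqref{eq:tilde} $f_\alpha(\zeta)\to\tilde\Lambda(\zeta)=0$ and $f_\alpha(z_i)\to\tilde\Lambda(z_i)=0$. So $\hat\nu=0$ almost everywhere, $\nu=0$ by (T), and $\Lambda=0$.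
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
By Lemma~\ref{lem:bezout} it suffices to show that $F^1,\dots,F^N\in A^{**}$ with $\sum_j|F^j|\ge\delta>0$ on $Y$ generate $A^{**}$ as an ideal. Let $M=\max_j\|F^j\|$.

Points of $\Omega_i\subset K=X$ are points of $Y$ --- this is where it matters that $A$ is considered on its whole spectrum and not only on $\partial K$. By \eqref{eq:tilde}, $\sum_j|\tilde F^j_i|\ge\delta$ on $\Omega_i$, and $\|\tilde F^j_i\|_\infty\le M$. Transporting (C) by a Riemann map $\Omega_i\to\mathbb D$ we obtain $h^j_i\in H^\infty(\Omega_i)$ with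
\[
\sum_j\tilde F^j_ih^j_i=1,\qquad\|h^j_i\|_\infty\le C(N,\delta,M),
\]
a bound that \emph{does not depend on $i$}. By Lemma~\ref{lem:Hinf}(a) there are $H^j_i\in H^\infty(\lambda_i)$ with $\tilde H^j_i=h^j_i$ and the same bound. The element $\sum_jF^j_iH^j_i-1$ of $H^\infty(\lambda_i)$ is sent to $0$ by the linear and multiplicative map $\Lambda\mapsto\tilde\Lambda$, so it is $0$ by Lemma~\ref{lem:Hinf}(b).

On $Y_s$ we have $\sum_k|F^k|^2\ge\delta^2/N$, so $G^j_s=\overline{F^j}\big/\sum_k|F^k|^2$ is in $C(Y_s)=M_s^*$ and $\sum_jF^jG^j_s=1$ on $Y_s$. Because of the uniform bound, $G^j=((H^j_i)_i,G^j_s)$ is an element of the $\ell^\infty$-sum \eqref{eq:N}, that is, of $A^{**}$, and $\sum_jF^jG^j=1$.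
\end{proof}

\begin{thebibliography}{9}
\bibitem{Gamelin} Gamelin, \emph{Uniform Algebras}.

\bibitem{KR} \emph{Dual Algebras And A-Measures} (as printed: DUAL ALGEBRAS AND A-MEASURES.), \url{http://matika.elf.stuba.sk/KMAT/9thWFA?action=AttachFile&do=get&target=M.+Kosiek%2C+K.+Rudol.pdf}
\end{thebibliography}

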